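# A linear bound for the rank of primitive $k$-star groups

## Colored pairs, and groups with no self-paired orbital

Fix an integer $k\ge 2$ and a permutation group $G$ on a set $\Omega$. We write the action on the right, $x\mapsto xg$. Suppose that every set of $k$ points has some symmetry coming from $G$: some element of $G$ maps the set to itself and moves at least one of its points. Can $G$ nevertheless have many orbits on pairs of points? We start with groups of odd order, where a short argument answers this, and then see what that argument lacks in general.

**Definition ($k$-star).** $G$ is a *$k$-star group* if for every $k$-subset $\Theta$ of $\Omega$ the group $G^{\Theta}$ induced on $\Theta$ by the setwise stabilizer $G_\Theta$ is non-trivial. In other words, some $g\in G$ fixes $\Theta$ setwise but not pointwise.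

For example, the symmetric group on $\Omega$ is $k$-star for every $k\ge2$. The cyclic group $C_5$ acting on $\mathbb Z/5$ by translations is not $3$-star: a translation fixing a $3$-subset setwise would, if non-trivial, generate $C_5$ and force the $3$-subset to be a union of orbits of $C_5$, but the only orbit has size $5$. Note also that the condition is vacuous when $|\Omega|<k$.

**Definition (orbitals, rank, pairing).** Let $G$ be transitive. Its *rank* is the number of orbits of $G$ on $\Omega\times\Omega$, equivalently the number of orbits of a point stabilizer $G_\alpha$ on $\Omega$. The orbits on pairs of *distinct* points will be called orbitals, or *colors*. Let $C$ be the set of colors and $r=|C|=\operatorname{rank}G-1$, which may be infinite a priori. For $x\ne y$ let $c(x,y)\in C$ be the orbital containing $(x,y)$. Reversing all pairs of an orbital $i$ gives the *paired* orbital $i^*$, and $i$ is *self-paired* if $i=i^*$. Thus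
$$c(xg,yg)=c(x,y)\quad(g\in G),\qquad c(y,x)=c(x,y)^*. \tag{1}$$
For a color $i$ put $\Gamma_i(x)=\{y: c(x,y)=i\}$. This is an orbit of $G_x$ (a *suborbit*). It is non-empty and its size does not depend on $x$, because $G$ is transitive.

Two examples to keep in mind, for a prime $p\geq 3$:

* $C_p$ on $\mathbb Z/p$. The colors are the non-zero residues: $c(x,y)=y-x$. Here $j^*=-j\ne j$, so no color is self-paired, and the rank is $p$.
* The dihedral group $D_p$ on $\mathbb Z/p$, generated by translations and $x\mapsto -x$. The color of $(x,y)$ is $\pm(y-x)$, so every color is self-paired, and the rank is $1+(p-1)/2=(p+1)/2$.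

If a color is self-paired, some $g\in G$ swaps two points $x,y$. Odd powers of $g$ also swap them, so $g$ cannot have odd order. Hence in a finite group of odd order no color is self-paired.

**The value $k=2$ by hand.** A $2$-subset $\{x,y\}$ has non-trivial induced group exactly when some $g$ swaps $x$ and $y$, that is, when $c(x,y)$ is self-paired. So, for transitive $G$, "2-star" means "all orbitals are self-paired". The groups $D_p$ are primitive $2$-star groups of rank $(p+1)/2$, so there is no bound on the rank for $k=2$. From now on $k\ge3$.

How can we show that a $k$-set has no symmetry? Look at it from one of its points, chosen so that this point sees the others in pairwise distinct colors.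

**Definition (good element).** Let $v\in\Omega$ and let $Y\subset\Omega\setminus\{v\}$ have $|Y|=k-1$, with the colors $c(v,y)$ $(y\in Y)$ pairwise distinct. Put $\Theta=Y\cup\{v\}$ and $c(v,Y)=\{c(v,y):y\in Y\}$. An element $u\in Y$ is *good* if $c(u,\cdot)$ is injective on $\Theta\setminus\{u\}$ with image $c(v,Y)$.

So $u$ is good if it sees the rest of $\Theta$ in exactly the colors in which $v$ sees the rest of $\Theta$.

**Lemma 1.** If $G$ is $k$-star, every such $Y$ contains a good element.

*Proof.* Choose $g\in G_\Theta$ not fixing $\Theta$ pointwise. Suppose $vg=v$. For $y\in Y$ we have $yg\in Y$ and $c(v,yg)=c(vg,yg)=c(v,y)$. The colors from $v$ are distinct on $Y$, so $yg=y$. Then $g$ fixes $\Theta$ pointwise, a contradiction. Hence $u:=vg\in Y$. Now $g$ maps $\Theta\setminus\{v\}$ bijectively onto $\Theta\setminus\{u\}$, and $c(u,yg)=c(vg,yg)=c(v,y)$ for $y \in Y$. So $c(u,\cdot)$ is injective on $\Theta\setminus\{u\}$ with image $c(v,Y)$, and $u$ is good. $\square$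

We shall always use Lemma 1 to derive contradictions, so we list two ways in which $u\in Y$ fails to be good:

* **(N1)** $c(u,x)=c(u,x')$ for some distinct $x,x'\in\Theta\setminus\{u\}$;
* **(N2)** $c(u,x)\notin c(v,Y)$ for some $x\in\Theta\setminus\{u\}$. Taking $x=v$, this holds in particular if $c(v,u)^*\notin c(v,Y)$.

**Proposition 1 (the easy case).** Let $k\ge3$ and let $G$ be a transitive $k$-star group none of whose orbitals is self-paired. Then $\operatorname{rank}G\le 2k-3$.

*Proof.* The colors fall into pairs $\{i,i^*\}$. Suppose there are at least $k-1$ such pairs. Choose one color from each of $k-1$ pairs, giving a set $\Lambda$ of $k-1$ colors with $l^*\notin\Lambda$ for every $l\in\Lambda$. Fix $v$, choose any $z_l\in\Gamma_l(v)$ for $l\in\Lambda$, and let $Y=\{z_l:l\in\Lambda\}$. Then $c(v,Y)=\Lambda$ with distinct colors, and $c(z_l,v)=l^*\notin\Lambda$, so by (N2) no $z_l$ is good. This contradicts Lemma 1. So there are at most $k-2$ pairs, and the rank is at most $1+2(k-2)=2k-3$. $\square$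

## Self-paired colors, and the theorem to be proved

Proposition 1 needed neither primitivity nor finiteness. What changes when some colors are self-paired? If $l=l^*$, then $c(z_l,v)=l$ is a member of $c(v,Y)$, and looking back from $z_l$ to $v$ gives no obstruction at all. In a group such as $D_p$ every color is of this kind.

We cannot simply pick the points $z_l$ at random and hope. In $D_p$ with $k-1\le (p-1)/2$, take $v=0$ and $Y=\{1,2,\dots,k-1\}$. The colors $\pm1,\dots,\pm(k-1)$ from $v$ are distinct, yet $u=k-1$ is good: it sees the points $k-2,\dots,1,0$ in the same colors. (The reflection $x\mapsto k-1-x$ is the symmetry of $\Theta$.) So the choice of the points within their suborbits matters, and not only the choice of colors.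

**Definition (primitive).** $G$ is *primitive* on $\Omega$ if it is transitive and the only $G$-invariant equivalence relations on $\Omega$ are equality and the universal relation.

For instance, $C_p$ and $D_p$ on $\mathbb Z/p$ are primitive: the classes of an invariant equivalence relation have equal size, which divides $p$. A useful imprimitive example is the automorphism group $T$ of the rooted binary tree of depth $3$, acting on the $8$ leaves. The color of two distinct leaves is their *level* $1,2,3$, the height above the leaves of their lowest common ancestor. All three colors are self-paired. Being equal or at level $1$ is an invariant equivalence relation.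

The question, posed in the paper "The $k$-star Property for Permutation Groups", is this: for which integers $k\ge 4$ is there a number $R(k)$ such that every finite primitive $k$-star group has rank at most $R(k)$? It is known that a finite primitive $3$-star group has rank at most $3$. It is also known that there is a family of infinite permutation groups, containing groups of every rank, all of which are $k$-star for every finite $k$; so some finiteness must be used. The answer is: **all $k\ge4$**, and $R(k)=3k-6$ will do. The proof is elementary and makes no use of the classification of finite simple groups.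

**Theorem 1.** Let $k\ge 3$ and let $G$ be a primitive $k$-star group on $\Omega$ ($|\Omega|\ge 2$), all of whose suborbits are finite; for example, $\Omega$ finite.

1. If some orbital of $G$ is not self-paired, then $\operatorname{rank}G\le 3k-6$.
2. If all orbitals of $G$ are self-paired, then $\operatorname{rank} G\le \max(3,\,3k-7)$.

In particular $\operatorname{rank}G\le 3k-6$ for all $k\ge3$.

**Theorem 2.** Let $R^*(k)$ be the maximal rank of a finite primitive $k$-star group and $P(k)$ the largest prime $\le k$. For all $k\ge 3$,
$$P(k)\le R^*(k)\le 3k-6 .$$
In particular $R^*(3)=3$.

The last sentence of Theorem 1 follows from its two parts because $3\le 3k-6$ and $3k-7\le 3k-6$ for $k\ge3$. In parts 1 and 2 we must bound $r=\operatorname{rank}G-1$.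

## One reference point for all the others

To make $Y$ free of good elements, each $u\in Y$ needs only *one* reason to be bad. So there is no need to control all the colors $c(z_l,z_m)$. Put one extra point $\tau$ into $Y$, of color $t=c(v,\tau)$, and let every $z_l$ look at $\tau$. With $\Lambda$ the set of colors of the other points, $c(v,Y)=\{t\}\cup\Lambda$. Suppose $l$ is self-paired and write $m=c(z_l,\tau)$. There are four possibilities:

* $m=l$: then $z_l$ sees both $\tau$ and $v$ in color $l$, and it is bad by (N1);
* $m\notin\{t\}\cup\Lambda$: then $z_l$ is bad by (N2);
* $m=t$: no conclusion;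
* $m\in\Lambda$ with $m\ne l$: no conclusion.

The third possibility is excluded by a suitable choice of $z_l$ in $\Gamma_l(v)$, and this is where primitivity and finiteness are used (Lemma 2). The fourth is excluded by a suitable choice of $\Lambda$ (Lemma 3). It will then remain to make $\tau$ itself bad.

**Lemma 2.** Let $G$ be primitive with all suborbits finite. Let $i\neq l$ in $C$ and $v\in\Omega$. For every $z\in\Gamma_l(v)$ there is $x\in\Gamma_i(v)$ with $c(x,z)\ne l$.

*Proof.* First we show that *some* pair works. Suppose that $c(x,z)=l$ for all $x\in\Gamma_i(v)$ and $z\in\Gamma_l(v)$. Fix $x\in\Gamma_i(v)$. Then $\Gamma_l(v)\subseteq\Gamma_l(x)$, and these sets are finite of equal size, so $\Gamma_l(v)=\Gamma_l(x)$. The relation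
$$u\equiv u'\iff \Gamma_l(u)=\Gamma_l(u')$$
is an equivalence relation, it is $G$-invariant because $\Gamma_l(u)g=\Gamma_l(ug)$ by (1), and it is not equality because $v\equiv x\neq v$. By primitivity it is universal. Take $z\in\Gamma_l(v)$. Then $z\equiv v$ gives $z\in\Gamma_l(v)=\Gamma_l(z)$, which is absurd, as $z\notin\Gamma_l(z)$.

So some $x_0\in\Gamma_i(v)$ and $z_0\in\Gamma_l(v)$ satisfy $c(x_0,z_0)\ne l$. Given any $z\in\Gamma_l(v)$, choose $g\in G_v$ with $z_0g=z$. Then $x:=x_0g\in\Gamma_i(v)$ and $c(x,z)=c(x_0,z_0)\ne l$. $\square$

Both hypotheses are needed. In the imprimitive group $T$ above, a leaf $x$ at level $1$ from $v$ and a leaf $z$ at level $2$ from $v$ are always at level $2$ from each other, so the lemma fails for $i=1$, $l=2$. For finiteness, take the group of order-preserving permutations of $\mathbb Q$. It is transitive on pairs $x<y$, so an invariant equivalence relation relating two distinct points relates all of them, and the group is primitive, with two colors "$y>x$" and "$y<x$". Let $l$ be the first and $i$ the second. If $x<v<z$, then $c(x,z)=l$ always, so the lemma fails. Here $\Gamma_l(v)$ is a proper subset of $\Gamma_l(x)$, which cannot happen with finite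 suborbits.

## Choosing colors that avoid their own images

If each $l$ has its point $z_l$ chosen in advance, then $f(l)=c(z_l,\tau)$ is a function on colors. We want many colors $\Lambda$ such that $f(l)\ne l$ implies $f(l)\notin\Lambda$. This is an independent set in a sparse graph.

**Lemma 3.** Let $f$ be a partial function from a finite set $N$ to $N$. Consider the graph on $N$ joining $n$ to $f(n)$ whenever $f(n)$ is defined and $f(n)\neq n$. It has an independent set of size at least $|N|/3$.

*Proof.* Let $M\subseteq N$ be a non-empty set of $m$ vertices. Each edge inside $M$ has the form $\{n,f(n)\}$ with $n\in M$, and each $n$ gives at most one such edge, so $M$ spans at most $m$ edges. The sum of the degrees in the induced subgraph on $M$ is at most $2m$, so some vertex of it has degree at most $2$ in it. By induction on $m$ every induced subgraph is $3$-colorable: remove a vertex of degree at most $2$, color the rest, and give the removed vertex a color not used on its at most two neighbors. In a $3$-coloring of the whole graph, one of the three classes has size at least $|N|/3$, and each class is independent. $\square$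

The factor $3$ is what Lemma 3 can give in general: for a cyclic $f$ on three elements the graph is a triangle.

We use Lemma 3 with $|N|=3(k-3)+1=3k-8$. Then an independent set has size at least $k-3+\tfrac13$, so at least $k-2$. Subsets of independent sets are independent, so we may take one of size exactly $k-2$. Together with the color of the reference point this makes $k-1$ colors.

When $f$ has values outside $N$, we regard it as a partial function on $N$ by ignoring them. For an independent set $\Lambda$ we then have
$$l\in\Lambda,\ f(l)\ne l\ \Longrightarrow\ f(l)\notin\Lambda. \tag{2}$$
Indeed, if $f(l)\in N$, then $l$ and $f(l)$ are joined, so $f(l)\notin\Lambda$; and if $f(l)\notin N$, then $f(l)\notin\Lambda$ since $\Lambda\subseteq N$.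

## A color that is not self-paired gives a reference point

We prove part 1 of Theorem 1. Let $t\in C$ with $t\ne t^*$. A point $\tau\in\Gamma_t(v)$ is a convenient reference point, because it sees $v$ in color $t^*$, as in Proposition 1.

**Step 1: set up $f$.** Suppose, for a contradiction, that $r\ge 3k-6$. Then $C\setminus\{t,t^*\}$ has at least $3k-8=3(k-3)+1$ elements. Fix $v$ and $\tau\in\Gamma_t(v)$. For each $l\in C\setminus\{t,t^*\}$ apply Lemma 2 with $l$ in the role of $i$, with $t$ in the role of $l$, and with $\tau$ in the role of $z$. This gives $z_l\in\Gamma_l(v)$ with $c(z_l,\tau)\ne t$. Define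
$$f(l)=l^*\ \text{ if } l\ne l^*,\qquad f(l)=c(z_l,\tau)\ \text{ if } l=l^*.$$
So a color that is not self-paired has to avoid its partner, as in Proposition 1, and a self-paired color has to avoid what it sees at $\tau$.

**Step 2: choose the colors.** Take $N\subseteq C\setminus\{t,t^*\}$ with $|N|=3(k-3)+1$, and regard $f$ as a partial function on $N$. Lemma 3 gives an independent set $\Lambda\subseteq N$ with $|\Lambda|=k-2$, and (2) holds.

**Step 3: check that no element is good.** Let $Y=\{\tau\}\cup\{z_l:l\in\Lambda\}$. Its colors from $v$ are distinct, $c(v,Y)=\{t\}\cup\Lambda$, and $|Y|=k-1$.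

* The point $\tau$: $c(\tau,v)=t^*$. Now $t^*\ne t$, and $t^*\notin\Lambda$ because $\Lambda\subseteq C\setminus\{t,t^*\}$. So (N2) applies.
* A point $z_l$ with $l\ne l^*$: $c(z_l,v)=l^*=f(l)\ne l$, so $l^*\notin\Lambda$ by (2). Also $l^*\ne t$ since $l\ne t^*$. So (N2) applies.
* A point $z_l$ with $l=l^*$: let $m=c(z_l,\tau)=f(l)$, so $m\ne t$. If $m=l$, then $c(z_l,\tau)=l=l^*=c(z_l,v)$, and (N1) applies. If $m\ne l$, then $m\notin\Lambda$ by (2) and $m\ne t$, so (N2) applies.

So $Y$ contains no good element, contradicting Lemma 1. Hence $r\le 3k-7$ and $\operatorname{rank}G\le3k-6$. This proves part 1. $\square$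

## All colors self-paired: making the reference point bad with a rainbow triple

From now on all orbitals are self-paired, so $c(x,y)=c(y,x)$ always, and we are looking at a coloring of the edges of a complete graph. The points $z_l$ can be treated as before. The difficulty is the reference point: call it $w$, of color $a=c(v,w)$. It sees $v$ in color $a\in c(v,Y)$. If in addition $f(l)=c(z_l,w)=l$ for every $l\in\Lambda$, then $w$ sees $Y\setminus\{w\}$ in exactly the colors $\Lambda$, and $w$ *is* good. To prevent this we need at least one $l_0\in\Lambda$ with $f(l_0)\ne l_0$.

**Definition (rainbow triple).** A triple of points is *rainbow* if its three pairs have three distinct colors.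

In $D_7$ the triple $\{0,1,3\}$ is rainbow, with colors $\pm1,\pm3,\pm2$. For the group $T$ on leaves of a binary tree there is no rainbow triple, since among the levels of three leaves the largest occurs at least twice.

For $k=3$ a rainbow triple is impossible at once: an element fixing the triple setwise preserves the three distinct edge colors, hence fixes each edge, hence each vertex. For larger $k$ we must extend the triple to a $k$-set.

**Case A: there is a rainbow triple.** Call it $\{v,w,u\}$, with $c(v,w)=a$, $c(v,u)=b$, $c(w,u)=m$. We claim that $r\le 3k-8$. Suppose, for a contradiction, that $r-1\ge 3(k-3)+1$.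

**Step 1: set up $f$ with one known non-fixed color.** Put $z_b=u\in\Gamma_b(v)$, and note that $c(z_b,w)=m\ne a$. For $l\in C\setminus\{a,b\}$ choose, by Lemma 2 with $l$ in the role of $i$, with $a$ in the role of $l$, and with $w$ in the role of $z$, a point $z_l\in\Gamma_l(v)$ with $c(z_l,w)\ne a$. For all $l\in C\setminus\{a\}$ put $f(l)=c(z_l,w)$. Then $f(l)\in C\setminus\{a\}$, and $f(b)=m\neq b$.

**Step 2: choose the colors.** The set $C\setminus\{a\}$ has $r-1\ge 3(k-3)+1$ elements. Take $N\subseteq C\setminus\{a\}$ with $b\in N$ and $|N|=3(k-3)+1$, and ignore values of $f$ outside $N$. Lemma 3 gives an independent set $\Lambda\subseteq N$ with $|\Lambda|=k-2\ge1$.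

**Step 3: arrange that $\Lambda$ contains some $l_0$ with $f(l_0)\ne l_0$.** Suppose it does not, so that $f(l)=l$ for all $l\in\Lambda$. Then $b\notin\Lambda$, since $f(b)\ne b$. The neighbors of $b$ in the graph are $m$ (if $m\in N$) and those $l$ with $f(l)=b\ne l$. The latter satisfy $f(l)\neq l$, so they are not in $\Lambda$. Hence $m$ is the only possible neighbor of $b$ in $\Lambda$. If $m\in\Lambda$, replace $m$ by $b$; otherwise replace any element of $\Lambda$ by $b$. The new set is independent, has the same size, and $l_0=b$ works.

**Step 4: check that no element is good.** Statement (2) holds for $\Lambda$, and $f(l)\ne a$ for all $l$. Let $Y=\{w\}\cup\{z_l:l\in\Lambda\}$. Then $c(v,Y)=\{a\}\cup\Lambda$ with distinct colors, and $|Y|=k-1$.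

* The point $w$: $c(w,z_{l_0})=f(l_0)\ne l_0$, so $f(l_0)\notin\Lambda$ by (2), and $f(l_0)\neq a$. So (N2) applies.
* A point $z_l$ with $f(l)=l$: $c(z_l,w)=l=c(z_l,v)$, so (N1) applies.
* A point $z_l$ with $f(l)\ne l$: $c(z_l,w)=f(l)\notin\{a\}\cup\Lambda$, so (N2) applies.

This contradicts Lemma 1. So $r-1\le 3(k-3)$, that is, $r\le 3k-8$.

## No rainbow triple forces at most two colors

**Case B: there is no rainbow triple.** We claim that $r\le 2$. The $k$-star property plays no role here; we use only Lemma 2, that is, primitivity and finite suborbits. Suppose, for a contradiction, that $1,2,3\in C$ are three distinct colors, and fix $v$.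

**Step 1: turn the coloring into comparisons.** Let $x\in\Gamma_i(v)$ and $z\in\Gamma_j(v)$ with $i\ne j$ in $\{1,2,3\}$. The triple $\{v,x,z\}$ has colors $i$, $j$ and $c(x,z)$ and is not rainbow, so $c(x,z)\in\{i,j\}$. Write
$$x\prec z\ \text{ if } c(x,z)=j,\qquad z\prec x\ \text{ if } c(x,z)=i.$$
Exactly one of these holds: the larger of the two points is the one whose color from $v$ is the color of the edge. In the group $T$, for example, points at a larger level from $v$ are always larger in this sense. We show that for a primitive group with finite suborbits this cannot work.

**Step 2: going up is always possible.** We claim: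

* **($\alpha$)** For every $x\in\Gamma_i(v)$ and every $j\ne i$ in $\{1,2,3\}$ there is $z\in\Gamma_j(v)$ with $x\prec z$.

Indeed, Lemma 2, applied to the point $x\in\Gamma_i(v)$ and the color $j$, gives $z\in\Gamma_j(v)$ with $c(z,x)\ne i$. So $c(x,z)=j$, that is, $x\prec z$. (In $T$ this is false for $i=3$, $j=1$.)

**Step 3: transitivity across three different suborbits.** We claim:

* **($\beta$)** If $x,y,z$ lie in the three different sets $\Gamma_i(v),\Gamma_j(v),\Gamma_l(v)$ respectively, and $x\prec y\prec z$, then $x\prec z$.

Otherwise $z\prec x$, and then $c(x,y)=j$, $c(y,z)=l$, $c(z,x)=i$, so $\{x,y,z\}$ is a rainbow triple, a contradiction.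

**Step 4: climb through the three suborbits and compare finite sets.** For $x\in\Gamma_1(v)$ let
$$U(x)=\{y\in\Gamma_2(v): x\prec y\},$$
a finite set because $\Gamma_2(v)$ is finite. Choose $x\in\Gamma_1(v)$ with $|U(x)|$ minimal. By ($\alpha$), choose in turn $y\in\Gamma_2(v)$ with $x\prec y$ (so $y\in U(x)$), then $z\in\Gamma_3(v)$ with $y\prec z$, then $x'\in\Gamma_1(v)$ with $z\prec x'$.

By ($\beta$), $x\prec y\prec z$ gives $x\prec z$, and $y\prec z\prec x'$ gives $y\prec x'$. In particular $y\notin U(x')$.

Now let $y'\in U(x')$. The points $z,x',y'$ lie in $\Gamma_3(v),\Gamma_1(v),\Gamma_2(v)$, and $z\prec x'\prec y'$, so ($\beta$) gives $z\prec y'$. The points $x,z,y'$ lie in $\Gamma_1(v),\Gamma_3(v),\Gamma_2(v)$, and $x\prec z\prec y'$, so ($\beta$) gives $x\prec y'$. Thus $y'\in U(x)$. (We cannot compare $x$ and $x'$, which lie in the same suborbit; the point $z$ in the third suborbit carries the comparison from one to the other.)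

Therefore $U(x')\subseteq U(x)\setminus\{y\}$ with $y\in U(x)$, so $|U(x')|<|U(x)|$, contradicting minimality. Hence $r\le2$.

In Cases A and B together, $r\le\max(2,3k-8)$, so $\operatorname{rank}G\le\max(3,3k-7)$. This proves part 2, and with it Theorem 1. $\square$

A finite primitive group on a single point has rank $1$, so every finite primitive $k$-star group with $k\ge3$ has rank at most $3k-6$. The set asked for is therefore the set of all integers $k\ge4$, with $R(k)=3k-6$.

## Groups of prime degree, and the order of magnitude

**Proof of Theorem 2.** The upper bound is Theorem 1; in particular the maximum $R^*(k)$ exists. For the lower bound let $p=P(k)$. The cyclic group $C_p$ in its regular action is primitive of rank $p$. It is $k$-star: if $p<k$, there are no $k$-subsets and the condition is vacuous; if $p=k$, the only $k$-subset is $\Omega$, on which $C_p$ acts non-trivially. So $R^*(k)\ge P(k)$. For $k=3$ both bounds equal $3$. $\square$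

**Order of magnitude.** By Bertrand's postulate $P(k)>k/2$, and by the prime number theorem $P(k)\sim k$. So $R^*(k)$ grows exactly linearly:
$$(1-o(1))\,k\le R^*(k)\le 3k-6 .$$
The exact value of $R^*(k)$ for $k\ge4$ is not claimed.

**Examples of degree larger than $k$.** The linear growth does not come only from degrees $n\le k$. Let $p\ge5$ be prime and $k\in\{p-1,p-2\}$, so $k\ge3$. The complement of a $k$-subset of $\mathbb Z/p$ has one or two points, and a reflection in $D_p$ preserves it: $x\mapsto 2a-x$ for a complement $\{a\}$, and $x\mapsto a+b-x$ for a complement $\{a,b\}$. The reflection then preserves the $k$-subset too. As $p$ is odd, it fixes only one point of $\mathbb Z/p$, so it acts non-trivially on the $k\ge3$ points. Hence $D_p$ is a primitive $k$-star group of degree $p>k$ and rank $(p+1)/2$. For $p=5$, $k=3$ the rank is $3=3k-6$.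

**The value $k=2$ again.** For $k\ge2$, the ranks of finite primitive $k$-star groups are bounded if and only if $k\ge3$: Theorem 1 gives one direction, and the groups $D_p$, which are $2$-star of rank $(p+1)/2$, give the other.

**Infinite groups.** An infinite primitive group all of whose suborbits are finite is not $k$-star for any $k\ge3$. If it were, Theorem 1 would bound its rank, and $\Omega$ would be a finite union of finite suborbits, hence finite. Some finiteness hypothesis of this kind is necessary in Theorem 1, in view of the infinite family, with groups of every rank, quoted with the question.
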